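# Antimonotone formulas, negative formulas, and the quantifier blocks between them

## Dead ends in two small digraphs

Let $E$ be a binary relation symbol and $Z$ a set variable. In a digraph, call a vertex a *dead end* if it has no out-neighbor. Consider three statements about a digraph and a set $Z$ of its vertices:
$$U:=\exists x\exists z\,(Z(x)\wedge E(x,z)),\qquad F:=\forall x\,(Z(x)\vee\exists z\,E(x,z)),$$
$$\Theta:=\exists x\,\big(\exists z\,E(x,z)\wedge\forall z(\neg E(x,z)\vee\neg Z(z))\big).$$
So $U$ says that $Z$ contains a vertex that is not a dead end, $F$ says that $Z$ contains all dead ends, and $\Theta$ says that some vertex has out-neighbors but none of them in $Z$. Let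
$$\chi(Z):=U\vee(F\wedge\Theta).$$

Take first the digraph $P$ with vertices $a,b,c$ and edges $a\to b\to c$. Its only dead end is $c$. If $Z$ contains $a$ or $b$, then $U$ holds. If $Z=\{c\}$, then $F$ holds, and $\Theta$ holds with $x=a$, whose only out-neighbor $b$ is not in $Z$. If $Z=\emptyset$, both $U$ and $F$ fail. So $\chi$ holds in $P$ exactly for the nonempty sets.

Now take the digraph $Q$ with vertices $b,c$ and the edge $b\to c$. If $b\in Z$, then $U$ holds. For $Z=\{c\}$ the only vertex with an out-neighbor is $b$, and its out-neighbor $c$ is in $Z$, so $\Theta$ fails, and so does $U$. For $Z=\emptyset$, $U$ and $F$ fail. So $\chi$ holds in $Q$ exactly for the sets containing $b$.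

In both digraphs, enlarging $Z$ never destroys $\chi$, although $\Theta$ contains $\neg Z(z)$. This is true in every digraph. Let $N$ be the set of dead ends. If $Z\not\subseteq N$, then $U$ holds, and it survives enlargement. If $Z\subseteq N$, then $U$ fails, and $F$ holds iff $N\subseteq Z$. So for $Z\subseteq N$, $\chi(Z)$ holds iff $Z=N$ and $\Theta$ holds for the set $N$. If we enlarge such a $Z$ properly, it picks up a vertex outside $N$, and then $U$ holds.

The argument also shows how to remove $\neg Z$. The subformula $\Theta$ matters only when $Z=N$, and then $\neg Z(z)$ says "$z$ has an out-neighbor". So $\chi$ is equivalent to $U\vee(F\wedge\Theta^+)$ with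
$$\Theta^+:=\exists x\,\big(\exists z\,E(x,z)\wedge\forall z(\neg E(x,z)\vee\exists w\,E(z,w))\big).$$
This is free of $\neg Z$, but it has a price: $\Theta$ can be written with the quantifier pattern $\exists\forall$, while $\Theta^+$ needs, as written, $\exists\forall\exists$.

If a formula behaves as though $Z$ never occurred with the wrong sign, can we write it without the wrong sign, *and with no more quantifier alternations than before*? In this example the rewriting costs one block at one place. We shall see whether such costs can be forced and whether they can pile up.

## Negative, antimonotone, and the prefix

Fix a finite relational vocabulary $\tau$ (symbols of arity $0$ are allowed) and a set variable $Z$. Formulas are first-order with equality over $\tau\cup\{Z\}$, built from atomic formulas with $\neg,\wedge,\vee,\forall,\exists$; an arrow $\gamma\to\delta$ abbreviates $\neg\gamma\vee\delta$. In $\varphi(Z)$ only $Z$ is free. Structures have nonempty universes. For a $\tau$-structure $\mathcal A$ with universe $A$ and $S\subseteq A$, we write $\mathcal A\models\varphi(S)$ if $\varphi$ holds when $Z$ is interpreted by $S$. *Logically equivalent*, or just *equivalent*, means equivalent for all $\mathcal A$, finite or infinite, and all $S\subseteq A$.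

**Definition (prefix classes).** For $t\ge1$, a $\Pi_t$-formula is a prenex formula with quantifier-free matrix whose prefix consists of $t$ alternating blocks of quantifiers, the first universal. $\Sigma_t$ is defined in the same way with first block existential.

**Definition (polarity).** $\varphi(Z)$ is *negative in $Z$* if every occurrence of $Z$ is in the scope of an odd number of negations, and *positive in $Z$* if every occurrence is in the scope of an even number.

**Definition (monotonicity).** $\varphi(Z)$ is *antimonotone in $Z$* if for every structure $\mathcal A$, finite or infinite, and all $S'\subseteq S\subseteq A$, $\mathcal A\models\varphi(S)$ implies $\mathcal A\models\varphi(S')$. It is *monotone* if it is preserved when $Z$ is enlarged.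

Polarity is syntactic and monotonicity is semantic. For instance, with $\tau=\emptyset$, the formula
$$\forall x\,\neg Z(x)\ \vee\ \big(\exists x\,Z(x)\wedge\forall x\forall y(\neg Z(x)\vee\neg Z(y)\vee x=y)\big)$$
says "$|Z|=0$ or $|Z|=1$". It is antimonotone and not negative, and it is equivalent to the negative $\Pi_1$-formula $\forall x\forall y(\neg Z(x)\vee\neg Z(y)\vee x=y)$.

We use three routine manipulations all the time. Each keeps the number of negations above each occurrence of $Z$ the same modulo $2$, so they can be made inside the negative formulas or inside the positive formulas.

- *Padding.* Since universes are nonempty, dummy quantifiers may be added. So, up to equivalence, $\Pi_m,\Sigma_m\subseteq\Pi_{m'}\cap\Sigma_{m'}$ for $m<m'$.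
- *Prenexing.* After renaming bound variables apart, quantifiers can be pulled out of $\wedge$ and $\vee$ block by block. So, up to equivalence, each $\Pi_m$ and each $\Sigma_m$ is closed under $\wedge$ and $\vee$. A negation moves through a prefix by exchanging $\forall$ and $\exists$.
- *Negation normal form.* By De Morgan and double negation, all negations of a quantifier-free formula can be moved to the atoms. In a positive formula $Z$ then occurs unnegated.

The following facts are known, and we use them as given.

**Fact (i).** Every formula negative in $Z$ is antimonotone in $Z$.

**Fact (ii).** If $\varphi(Z)$ is antimonotone in all finite and infinite structures, then it is equivalent to some formula negative in $Z$.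

**Fact (iii).** For $t=1$ and $t=2$, every antimonotone $\Pi_t$-formula is equivalent to a negative $\Pi_t$-formula.

Fact (ii) gives no control over the prefix. The question, which "Second International Workshop, IWPEC 2006" leaves open, asks for that control:

**Question.** Let $t\ge3$. Is every $\Pi_t$-formula antimonotone in $Z$ equivalent to a formula $\psi(Z)$ in $\Pi_t$ negative in $Z$?

**Answer.** No, for every $t\ge3$. For each $t\ge3$ there is a $\Pi_3$-formula (hence, after adding dummy quantifiers, a $\Pi_t$-formula) that is antimonotone in $Z$ but not logically equivalent to any $\Pi_t$-formula negative in $Z$.

This follows from the first of two theorems.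

**Theorem A.** Let $\tau$ contain a relation symbol of arity $\ge2$. For every odd $n\ge3$ there is a formula $\varphi_n(Z)$ such that:

1. $\varphi_n$ is a Boolean combination of $\Sigma_2$-formulas; hence it is equivalent to a $\Pi_3$-formula and to a $\Sigma_3$-formula.
2. $\varphi_n$ is antimonotone in $Z$ in all structures.
3. $\varphi_n$ is not equivalent, even over finite structures only, to any $\Sigma_n$-formula negative in $Z$. Hence it is not equivalent to any $\Pi_m$- or $\Sigma_m$-formula negative in $Z$ with $m\le n-1$.
4. $\varphi_n$ is equivalent to a $\Pi_n$-formula negative in $Z$ (so item 3 is sharp).

**Theorem B.**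

(a) Let $t\ge3$. Every antimonotone $\Pi_t$-formula over $\tau\cup\{Z\}$ is equivalent to a negative $\Pi_t$-formula if and only if all symbols of $\tau$ have arity $\le1$.

(b) Antimonotone $\Pi_2$-formulas have negative $\Pi_2$ equivalents, and antimonotone $\Sigma_2$-formulas have negative $\Sigma_2$ equivalents. But if $\tau$ has a symbol of arity $\ge2$, then for no $m$ does every antimonotone Boolean combination of $\Sigma_2$-formulas have a negative $\Pi_m$ equivalent.

To see how Theorem A answers the Question: given $t\ge3$, take an odd $n\ge t+1$. By items 1 and 2 and padding, $\varphi_n$ is, up to equivalence, an antimonotone $\Pi_3$-formula, hence also an antimonotone $\Pi_t$-formula. By item 3 with $m=t\le n-1$ it has no negative $\Pi_t$ equivalent.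

## Universal formulas: reading the answer off small substructures

The case $t=1$ can be done by hand, and it shows what a direct proof would like to do for larger $t$. Let $\varphi=\forall y_1\cdots\forall y_q\,\mu$ be an antimonotone $\Pi_1$-formula. A *complete type* $p$ is a consistent choice, for each atom over $\tau\cup\{Z\}$ and equality in the variables $y_1,\dots,y_q$, of the atom or its negation. There are finitely many. A tuple $\bar a$ in a structure realizes exactly one of them, and that type determines the substructure induced on $\{a_1,\dots,a_q\}$, together with its $Z$-part, up to isomorphism. Call $p$ *good* if this small structure satisfies $\varphi$. Let $p^-$ be the conjunction of the literals of $p$ except that the literals $Z(y_i)$ are dropped (the literals $\neg Z(y_i)$ stay). Put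
$$\psi:=\forall\bar y\bigvee_{p\text{ good}}p^-,$$
where an empty disjunction is read as $\neg\,y_1=y_1$. This is a negative $\Pi_1$-formula.

If $\mathcal A\models\varphi(S)$, then every induced substructure satisfies the universal formula $\varphi$. So every tuple has a good type, and $\psi$ holds. Conversely, let $\mathcal A\models\psi(S)$ and let $\bar a$ be a tuple. Some good $p$ has $p^-$ true at $\bar a$. Let $S^*=\{a_i: Z(y_i)\in p\}$; this is well defined because $p$ is consistent. If $a_i\in S$, then $\neg Z(y_i)\notin p$, so $a_i\in S^*$; hence $S\cap\{a_1,\dots,a_q\}\subseteq S^*$. Since $p$ is good, the substructure on $\{a_1,\dots,a_q\}$ with $Z$ interpreted by $S^*$ satisfies $\varphi$. By antimonotonicity, so does the substructure with $Z$ interpreted by $S\cap\{a_1,\dots,a_q\}$. Hence $\mu$ holds at $\bar a$ there, and also in $\mathcal A$, since $\mu$ is quantifier-free. So $\mathcal A\models\varphi(S)$.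

The argument stops working when existential quantifiers appear, because then $\varphi$ is not inherited by induced substructures. The opening example shows this. Let $\varphi=\neg\chi$, and add to the digraph $P$ an isolated vertex $e$. With $Z=\{c\}$ the dead end $e$ is missing from $Z$, so $F$ fails; $U$ fails too, since $c$ is a dead end. So $\varphi$ holds. In the induced substructure $P$ with the same $Z$, $\varphi$ fails. The small substructures no longer tell us which literals $Z(y)$ can be dropped.

## Unary vocabularies and $\Sigma_2$: two cases without loss

Here are the two parts of Theorem B that give positive results. They show that a counterexample needs a symbol of arity at least two and more than a single $\Pi_2$- or $\Sigma_2$-formula.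

Recall the $k$-round Ehrenfeucht–Fraïssé game on two structures. In each round Spoiler picks an element of one structure and Duplicator answers with an element of the other. Duplicator wins if after $k$ rounds the correspondence between the chosen elements is a partial isomorphism. If Duplicator has a winning strategy, the two structures satisfy the same sentences of quantifier rank at most $k$.

**Theorem B(a), the "if" direction.** Let all symbols of $\tau$ have arity $\le1$ and let $\varphi(Z)$ be an antimonotone $\Pi_t$-formula of quantifier rank $k$.

**Step 1 (bring $\varphi$ down to counting).** We show that $\varphi$ only depends on finitely many simple counts. A *color* is a complete conjunction of literals in one variable over the unary symbols of $\tau\cup\{Z\}$. Suppose two structures (with interpretations of $Z$) agree on the nullary symbols and, for every color $p$ and every $c\le k$, on the statement "at least $c$ elements have color $p$". Then Duplicator wins the $k$-round game. She answers a repeated element by the corresponding one, and a new element by a new element of the same color. This is possible: before any round at most $k-1$ elements of color $p$ have been chosen, and equally many, say $c$, in both structures. If one structure has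 an unchosen element of color $p$, it has at least $c+1\le k$ elements of that color; then so has the other structure, and one of them is unchosen. The correspondence preserves equality, colors and nullary symbols, so it is a partial isomorphism. Hence the two structures agree on $\varphi$.

**Step 2 (bring the counts back to $\Pi_2$).** We turn Step 1 into a formula to which Fact (iii) applies. There are finitely many conditions in Step 1, and they determine the truth of $\varphi$. So $\varphi$ is equivalent to a Boolean combination of nullary atoms and the $\Sigma_1$-sentences "at least $c$ elements have color $p$". By padding, each of these sentences and each of their negations is equivalent to a $\Pi_2$-formula, and $\Pi_2$ is closed under $\wedge,\vee$. So $\varphi$ is equivalent to a $\Pi_2$-formula, which is antimonotone since $\varphi$ is. By Fact (iii) it is equivalent to a negative $\Pi_2$-formula, and padding gives a negative $\Pi_t$-formula. $\square$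

**Theorem B(b), the first sentence.** The $\Pi_2$ statement is Fact (iii). Let $\varphi(Z)$ be an antimonotone $\Sigma_2$-formula.

**Step 1 (dualize).** We move to $\Pi_2$, where Fact (iii) is available. Let $\varphi(\neg Z)$ be $\varphi$ with each atom $Z(x)$ replaced by $\neg Z(x)$, and let $\varphi^d(Z):=\neg\varphi(\neg Z)$. Thus $\varphi^d(S)$ holds iff $\varphi(A\setminus S)$ fails. Moving the outer negation through the prefix makes $\varphi^d$ a $\Pi_2$-formula. It is antimonotone: let $S'\subseteq S$ and suppose that $\varphi^d(S')$ fails. Then $\varphi(A\setminus S')$ holds. Since $A\setminus S\subseteq A\setminus S'$, also $\varphi(A\setminus S)$ holds, so $\varphi^d(S)$ fails.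

**Step 2 (dualize back).** We check that the signs come out right. By Fact (iii), $\varphi^d\equiv\psi$ with $\psi$ a negative $\Pi_2$-formula. Then $\varphi(S)$ holds iff $\varphi^d(A\setminus S)$ fails iff $\psi(A\setminus S)$ fails, so $\varphi(Z)\equiv\neg\psi(\neg Z)$. Each occurrence of $Z$ on the right is in the scope of an odd number plus two negations, so the formula is negative. Moving the outer negation through the prefix makes it a negative $\Sigma_2$-formula. $\square$

## Stacking levels, and why the order of the tests matters

In the opening example $\neg\chi$ is equivalent to $\neg(U\vee(F\wedge\Theta^+))$. Here $U$, $F$ and $\Theta^+$ are $\Sigma_1$, $\Pi_2$ and $\Sigma_3$, so the formula in parentheses is, up to equivalence, a positive $\Sigma_3$-formula. Hence $\neg\chi$ has a negative $\Pi_3$ equivalent. So one layer of "$Z$ stores the answer" does not refute anything. The idea is to stack layers: $Z$ on layer $1$ stores which vertices are dead ends; $Z$ on layer $2$ stores the truth of a statement about layer $1$; and so on. Locally, each layer is tested by one quantifier using the values stored on the layer below. Without $Z$, all layers have to be unfolded.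

From now on, $\tau$ contains a symbol $R$ of arity $r\ge2$, and $n\ge3$ is a fixed odd number. Write $E(x,y)$ for the atom $R(x,y,\dots,y)$ and $C(x,y):=E(x,y)\wedge\neg\,x=y$.

**Definition (levels).** These are formulas without $Z$; $E$-loops mark the top level and $C$ leads down:
$$V_n(x):=E(x,x),\qquad V_i(x):=\exists u\,(V_{i+1}(u)\wedge C(u,x))\quad(1\le i\le n-1).$$

Each $V_i$ is, up to equivalence, a $\Sigma_1$-formula (quantifier-free for $i=n$). We also write $V_i$ for the defined set. By definition,
$$\text{if } i\ge2,\ x\in V_i\text{ and }C(x,z),\text{ then } z\in V_{i-1}. \tag{1}$$
Different $V_i$ may overlap. For example, if the structure has two elements $u,v$ and $E$ holds for all four pairs, then every $V_i$ is $\{u,v\}$. Nothing below uses disjointness.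

**Definition (true values).** Let $\alpha_1(x):=\exists z\,C(x,z)$, and
$$\alpha_i(x):=\forall z\,(C(x,z)\to\alpha_{i-1}(z))\ \ (i\text{ even}),\qquad \alpha_i(x):=\exists z\,(C(x,z)\wedge\alpha_{i-1}(z))\ \ (i\ge3\text{ odd}).$$
Let $N_i:=\{x\in V_i:\neg\alpha_i(x)\}$ for $1\le i\le n-1$, and let $\theta:=\exists x\,(V_n(x)\wedge\alpha_n(x))$.

The sets $V_i,N_i$ and the sentence $\theta$ do not involve $Z$. The intended $Z$ satisfies $Z\cap V_i=N_i$ for all $i\le n-1$: it marks the elements at which $\alpha_i$ is *false*.

**Definition (local values).** Let $\beta_1(x):=\exists z\,C(x,z)$, and
$$\beta_i(x):=\forall z\,(C(x,z)\to\neg Z(z))\ \ (i\text{ even}),\qquad \beta_i(x):=\exists z\,(C(x,z)\wedge\neg Z(z))\ \ (i\ge3\text{ odd}).$$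
For $1\le i\le n-1$ put
$$F_i:=\forall x\,(V_i(x)\to Z(x)\vee\beta_i(x)),\qquad U_i:=\exists x\,(V_i(x)\wedge Z(x)\wedge\beta_i(x)),$$
and let $\Theta:=\exists x\,(V_n(x)\wedge\beta_n(x))$.

Read $F_i$ as "no mark is missing on level $i$" and $U_i$ as "some mark on level $i$ is wrong", both judged by the marks on level $i-1$.

**Example.** Let $n=3$ and let $\mathcal T$ have a looped root $r$, one child $x$ of $r$, two children $y,y'$ of $x$, and one child $w$ of $y$; $E(u,v)$ holds iff $u$ is the parent of $v$ or $u=v=r$. (Say $R=E$ is binary and is the only symbol of $\tau$.) Then $V_3=\{r\}$, $V_2=\{x\}$, $V_1=\{y,y'\}$. The formula $\alpha_1$ holds at $y$ and fails at $y'$, so $N_1=\{y'\}$. Hence $\alpha_2$ fails at $x$, so $N_2=\{x\}$. Hence $\alpha_3$ fails at $r$, so $\theta$ is false.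

The first combination one would try copies the opening example level by level:
$$\chi^{\rm flat}:=\bigvee_{i\le n-1}U_i\ \vee\ \Big(\bigwedge_{j\le n-1}F_j\wedge\Theta\Big).$$
It is not monotone. In the structure $\mathcal T$ above, take $Z=\{x\}$. Then no child of $x$ is in $Z$, so $\beta_2(x)$ and $U_2$ hold, and so does $\chi^{\rm flat}$. Now enlarge to $Z'=\{x,y'\}$. The only marked element of $V_1$ is $y'$, which has no child, so $U_1$ fails. The child $y'$ of $x$ is marked, so $U_2$ fails. The only child of $r$ is $x$, which is marked, so $\Theta$ fails. Hence $\chi^{\rm flat}$ fails for $Z'$.

The trouble is visible: $U_2$ judged level $2$ by level $1$, while level $1$ itself was still missing a mark. So $U_i$ should only count once no mark is missing below. The repaired formula is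
$$\chi_n(Z):=\bigvee_{i=1}^{n-1}\Big(\bigwedge_{j<i}F_j\wedge U_i\Big)\ \vee\ \Big(\bigwedge_{j\le n-1}F_j\wedge\Theta\Big),\qquad \varphi_n:=\neg\chi_n. \tag{2}$$
In the example, $\chi_3(\{x\})$ is now false: $F_1$ fails because of $y'$, and $U_1$ fails.

**Proof of item 1.** We count blocks. The formula $\beta_i$ is $\Sigma_1$ for odd $i$ and $\Pi_1$ for even $i$, and $\neg V_i$ is $\Pi_1$. So $F_i$ is $\Pi_2$ for odd $i$ and $\Pi_1$ for even $i$, while $U_i$ is $\Sigma_1$ for odd $i$ and $\Sigma_2$ for even $i$. Since $n$ is odd, $\Theta$ is $\Sigma_1$. So $\chi_n$ and $\varphi_n$ are, up to equivalence of the parts, Boolean combinations of $\Sigma_2$-formulas. Each $\Sigma_2$-formula and each $\Pi_2$-formula is, up to equivalence, both $\Pi_3$ and $\Sigma_3$, and these two classes are closed under $\wedge,\vee$. $\square$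

The number of blocks does not grow with $n$.

## What $\chi_n$ says, and why it is monotone

**Step 1 (on top of a correct level, local values are true values).** This is the reason for the local formulas. We claim: let $1\le i\le n$, and if $i\ge2$ assume $Z\cap V_{i-1}=N_{i-1}$; then
$$\beta_i(x)\Leftrightarrow\alpha_i(x)\qquad\text{for all }x\in V_i. \tag{3}$$
For $i=1$ the two formulas are the same. For $i\ge2$, let $x\in V_i$ and $C(x,z)$. By (1), $z\in V_{i-1}$. So $\neg Z(z)$ holds iff $z\notin N_{i-1}$, which holds iff $\alpha_{i-1}(z)$. Thus $\beta_i(x)$ and $\alpha_i(x)$ put the same quantifier over the same $z$ in front of equivalent conditions. Consequently, for $i\le n-1$ under the same assumption,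
$$F_i\Leftrightarrow N_i\subseteq Z,\qquad U_i\Leftrightarrow Z\cap V_i\not\subseteq N_i. \tag{4}$$
Indeed, $F_i$ now says that every $x\in V_i$ at which $\alpha_i$ fails is in $Z$, and $U_i$ says that some $x\in Z\cap V_i$ satisfies $\alpha_i$.

**Step 2 (a description without local values).** We express $\chi_n$ by means of the fixed sets $V_i,N_i$ only.

**Claim 1.** In every structure, $\chi_n(Z)$ holds iff one of the following holds:

- (a) for some $i\le n-1$: $Z\cap V_j=N_j$ for all $j<i$, and $Z\cap V_i\not\subseteq N_i$;
- (b) $Z\cap V_j=N_j$ for all $j\le n-1$, and $\theta$ holds.

*Proof.* ($\Leftarrow$) If (a) holds, then (4) applies to all levels up to $i$ and gives $F_j$ for $j<i$ and $U_i$; this is the $i$-th disjunct of (2). If (b) holds, (4) gives all $F_j$, and (3) with $i=n$ gives $\Theta\Leftrightarrow\theta$; this is the last disjunct.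

($\Rightarrow$) Let $\chi_n(Z)$ hold. Suppose first that $Z\cap V_i\ne N_i$ for some $i\le n-1$, and take the least such $i$. Then (4) applies to all levels $\le i$. If $Z\cap V_i\not\subseteq N_i$, we have (a). Otherwise $Z\cap V_i\subsetneq N_i$, and we derive a contradiction. By (4), $F_i$ fails. Also by (4), $U_l$ fails for every $l\le i$: for $l<i$ because $Z\cap V_l=N_l$, and for $l=i$ because $Z\cap V_i\subseteq N_i$. So the disjuncts with index $l\le i$ fail because of $U_l$, and those with index $l>i$ as well as the last one fail because they contain $F_i$. This contradicts $\chi_n(Z)$.

If no such $i$ exists, all levels are correct, so all $U_i$ fail by (4). Then the last disjunct holds, so $\Theta$ holds. By (3) with $i=n$, $\theta$ holds, and we have (b). $\square$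

**Step 3 (monotonicity).** Now item 2 follows by comparing two sets on the first level where they matter.

**Claim 2.** $\chi_n$ is monotone in $Z$; hence $\varphi_n$ is antimonotone.

*Proof.* Let $Z\subseteq Z'$ and let $\chi_n(Z)$ hold.

Suppose (a) holds for $Z$ with index $i$. For $j<i$ we have $Z'\cap V_j\supseteq Z\cap V_j=N_j$. If equality fails for some $j<i$, then at the least such $j$ we have $Z'\cap V_j\not\subseteq N_j$ and all lower levels are correct for $Z'$. So (a) holds for $Z'$ with index $j$. If equality holds for all $j<i$, then $Z'\cap V_i\supseteq Z\cap V_i\not\subseteq N_i$, so (a) holds for $Z'$ with index $i$.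

Suppose (b) holds for $Z$. Then $Z'\cap V_j\supseteq N_j$ for all $j\le n-1$. Either equality holds throughout, and (b) holds for $Z'$, or (a) holds for $Z'$ at the least level where equality fails. By Claim 1, $\chi_n(Z')$ holds in all cases. $\square$

## Removing the wrong sign with $n$ blocks

We now prove item 4 by unfolding: replace each local value by the true value, as in the opening example.

**Step 1 (the positive formula).** We write down a candidate and check that it is equivalent. Let $F_i^+,U_i^+$ be $F_i,U_i$ with $\beta_i$ replaced by the $Z$-free formula $\alpha_i$, and put
$$\chi_n^+:=\bigvee_{i=1}^{n-1}\Big(\bigwedge_{j<i}F_j^+\wedge U_i^+\Big)\vee\Big(\bigwedge_{j\le n-1}F_j^+\wedge\theta\Big).$$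
In $F_i^+=\forall x(\neg V_i(x)\vee Z(x)\vee\alpha_i(x))$ and $U_i^+=\exists x(V_i(x)\wedge Z(x)\wedge\alpha_i(x))$ the only occurrences of $Z$ are unnegated, so $\chi_n^+$ is positive. Now $F_i^+\Leftrightarrow N_i\subseteq Z$ and $U_i^+\Leftrightarrow Z\cap V_i\not\subseteq N_i$ hold *always*, with no assumption on lower levels.

Clearly (a) with index $i$ implies the $i$-th disjunct of $\chi_n^+$, and (b) implies the last one. Conversely:

- Suppose the disjunct with index $i\le n-1$ holds. Let $l$ be least with $Z\cap V_l\not\subseteq N_l$. It exists and $l\le i$ because of $U_i^+$. For $j<l$ we have $N_j\subseteq Z\cap V_j$ by $F_j^+$, and $Z\cap V_j\subseteq N_j$ by the choice of $l$. So (a) holds with index $l$.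
- Suppose the last disjunct holds. If some $l\le n-1$ has $Z\cap V_l\not\subseteq N_l$, the least such $l$ gives (a) in the same way. Otherwise $Z\cap V_j=N_j$ for all $j\le n-1$, and (b) holds.

By Claim 1, $\chi_n\equiv\chi_n^+$.

**Step 2 (count the blocks).** We check that $\chi_n^+$ fits into $\Sigma_n$. By induction, $\alpha_i$ is $\Sigma_i$ for odd $i$ and $\Pi_i$ for even $i$. Let $j\le n-1$. If $j$ is even, $F_j^+$ is $\Pi_j$. If $j$ is odd, then $j\le n-2$ because $n-1$ is even, and $F_j^+$ is $\Pi_{j+1}$. In both cases it is $\Pi_{n-1}$ up to padding, hence also $\Sigma_n$. Next, $U_i^+$ is $\Sigma_i$ for odd $i$ and $\Sigma_{i+1}$ for even $i$; since $i\le n-1$, it is $\Sigma_n$ up to padding. Finally $\theta$ is $\Sigma_n$ because $n$ is odd. So $\chi_n^+$ is equivalent to a positive $\Sigma_n$-formula. Negating and moving the negation through the prefix, $\varphi_n=\neg\chi_n$ is equivalent to a negative $\Pi_n$-formula. This is item 4. $\square$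

## Two trees that differ only in the sign of the root

It remains to prove item 3: the unfolding cannot be avoided. Suppose that $\varphi_n$ is equivalent over finite structures to a negative $\Sigma_n$-formula. Negate it and move the negation through the prefix: $\chi_n$ is equivalent over finite structures to a positive $\Pi_n$-formula
$$\psi=\forall\bar y_1\exists\bar y_2\forall\bar y_3\cdots\forall\bar y_n\,\mu. \tag{5}$$
The last block is universal since $n$ is odd. By De Morgan we take $\mu$ in negation normal form, so $Z$ occurs unnegated in $\mu$. We may take the quantified variables to be distinct; let $q\ge1$ be their number.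

**Step 1 (the trees).** We build two finite structures in which $\alpha_n$ is true, respectively false, at the top. Define finite rooted trees:

- $T_0^+$ is a single node.
- $T_1^+$ is a root with $q$ children, each a $T_0^+$. $T_1^-$ is a root without children.
- For even $i\ge2$: the root of $T_i^+$ has as child subtrees $q$ copies of $T_{i-1}^+$; the root of $T_i^-$ has $q$ copies of $T_{i-1}^+$ and $q$ copies of $T_{i-1}^-$.
- For odd $i\ge3$: the root of $T_i^+$ has $q$ copies of $T_{i-1}^+$ and $q$ copies of $T_{i-1}^-$; the root of $T_i^-$ has $q$ copies of $T_{i-1}^-$.

If we put $q=1$, then $T_3^-$ is the tree of the example $\mathcal T$, with $5$ nodes, and $T_3^+$ has $1+3+4=8$ nodes.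

Let $\mathcal A$ be $T_n^+$ and $\mathcal B$ be $T_n^-$, where $E(x,y)$ means that $x$ is the parent of $y$ or that $x=y$ is the root. Interpret $R$ by $\{(x,y,\dots,y):E(x,y)\}$, and let all other symbols of $\tau$ be empty (nullary ones false). A node that is the root of a copy of $T_i^{\pm}$ has *level* $i$ and *sign* $\pm$; the root of the whole tree has level $n$. Note that all nodes of level $0$ have sign $+$.

**Step 2 (signs are true values).** We evaluate $\chi_n$ on the intended marks. In both structures $C$ is the parent–child relation, the root is the only looped node, and so $V_i$ is the set of nodes of level $i$, for $1\le i\le n$. By induction on $i\ge1$, *a node of level $i$ satisfies $\alpha_i$ iff its sign is $+$*. For $i=1$, a $+$ node has children and a $-$ node has none. For even $i$, all children of a $+$ node are $+$, while a $-$ node has a $-$ child. For odd $i\ge3$, a $+$ node has a $+$ child, while a $-$ node has only $-$ children.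

Let $S^{\mathcal A}$ and $S^{\mathcal B}$ be the sets of negative nodes of levels $1,\dots,n-1$ in $\mathcal A$ and $\mathcal B$. Then in both structures $S\cap V_j=N_j$ for all $1\le j\le n-1$. The sentence $\theta$ holds in $\mathcal A$ and fails in $\mathcal B$. So in $\mathcal A$ case (b) of Claim 1 applies, while in $\mathcal B$ both (a) and (b) fail:
$$\mathcal A\models\chi_n(S^{\mathcal A}),\qquad\mathcal B\not\models\chi_n(S^{\mathcal B}). \tag{6}$$

We shall show that $\mathcal A\models\psi(S^{\mathcal A})$ implies $\mathcal B\models\psi(S^{\mathcal B})$. Together with (6) this contradicts the equivalence of $\chi_n$ and $\psi$ over finite structures.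

## A mismatch that sinks one level per block

Recall the evaluation game of a prenex sentence. The players go through the blocks from left to right; the universal player chooses the values for universal blocks, the existential player those for existential blocks, and the existential player wins iff the matrix is true at the end. The sentence is true iff the existential player has a winning strategy.

Assume $\mathcal A\models\psi(S^{\mathcal A})$ and fix a winning strategy of the existential player on $(\mathcal A,S^{\mathcal A})$. We use it to play on $(\mathcal B,S^{\mathcal B})$. *Stage* $\ell$ handles the block $\bar y_\ell$, for $1\le\ell\le n$.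

- If $\ell$ is odd, the universal player picks a tuple in $\mathcal B$, which we translate to a tuple in $\mathcal A$.
- If $\ell$ is even, the fixed strategy picks a tuple in $\mathcal A$, which we translate to a tuple in $\mathcal B$.

Before the formal rules, here is what happens for $n=3$. The two roots have signs $+$ in $\mathcal A$ and $-$ in $\mathcal B$. In stage 1 the universal player moves down in $\mathcal B$: all children of that root are $-$, and the root in $\mathcal A$ also has $-$ children, so we answer perfectly. In stage 2 the strategy may pick a $+$ child of the root of $\mathcal A$; in $\mathcal B$ only $-$ children are available, so a pair $(+,-)$ arises on level $2$. In stage 3 the universal player may go to a $-$ child of that $-$ node in $\mathcal B$; below the $+$ node in $\mathcal A$ there are only $+$ children, so a pair $(+,-)$ arises on level $1$. Its $\mathcal A$-node has children and its $\mathcal B$-node has none. A further existential block could use this, but $\psi$ has no block left. Pairs $(+,-)$ are harmless for $\mu$, since it contains $Z$ only unnegated; pairs $(-,+)$ would be harmful, and they never arise.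

**Step 1 (what is maintained).** We fix the invariants. Throughout we keep a finite bijection $p$ from a subset of $A$ to a subset of $B$, initially mapping root to root only, such that:

- (i) domain and range are closed under parents, and $p$ preserves levels and parents;
- (ii) for every $a\in\mathrm{dom}(p)$, the pair (sign of $a$, sign of $p(a)$) is $(+,+)$ or $(-,-)$ (*matched*) or $(+,-)$ (*mismatched*);
- (iii) after stage $\ell\ge1$, all mismatched pairs have level $\ge n-\ell+1$; initially the only mismatched pair is the pair of roots, of level $n$.

**Step 2 (there is always an unused child).** We explain how a tuple is processed and why $q$ copies suffice. The components of the chosen tuple are processed one at a time. If a component is already covered by $p$, nothing is added. Otherwise consider the path from the root to it. Its covered nodes form an initial segment, since the covered nodes are closed under parents and include the root. We add the remaining nodes of the path from the top down, each with a partner that is a new child of the partner of its parent. A path contains at most one child of any given node, so each component adds at most one new child to any given node of its own tree. The same holds in the other tree, since the partners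 again form a path. There are at most $q$ components in the whole play, and the current one has not yet added a child to the node in question. So just before a new child of a node is added, at most $q-1$ children of this node are in the domain (respectively range) of $p$. By construction, whenever a node has children of a given sign, it has exactly $q$ of that sign. So one of them is unused.

**Step 3 (the choices).** Here are the rules for one new node. Let $(a',b')$ be the parent pair, with $b'=p(a')$, of level $i$.

*Stage $\ell$ even: a new child $a$ of $a'$ is given, and we choose a child $b$ of $b'$.*

- $(a',b')$ matched. The two nodes have the same level and sign, hence the same numbers of children of each sign. Choose an unused child $b$ of $b'$ with the sign of $a$. The new pair is matched.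
- Mismatched, $i$ even. All children of $a'$ are $+$, and $b'$ has $+$ children. Choose an unused $+$ child of $b'$. The new pair is matched.
- Mismatched, $i\ge3$ odd. All children of $b'$ are $-$. Choose an unused $-$ child $b$ of $b'$. The new pair is $(-,-)$ or $(+,-)$.
- Mismatched, $i=1$. We show in Step 5 that this does not occur.

*Stage $\ell$ odd: a new child $b$ of $b'$ is given, and we choose a child $a$ of $a'$.*

- Matched. As before, choose an unused child of $a'$ with the sign of $b$. The new pair is matched.
- Mismatched, $i\ge3$ odd. All children of $b'$ are $-$, and $a'$ has $-$ children. Choose an unused $-$ child of $a'$. The new pair is matched.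
- Mismatched, $i=1$. The node $b'$ has no children, so this case does not occur.
- Mismatched, $i$ even. All children of $a'$ are $+$. Choose an unused child $a$ of $a'$. The new pair is $(+,+)$ or $(+,-)$.

No mismatched parent pair has level $0$, since all nodes of level $0$ are $+$. Properties (i) and (ii) are preserved by every choice.

**Step 4 (a mismatch sinks at most one level per stage).** We verify (iii). By the rules, in an even stage a new mismatched pair has a mismatched parent pair of odd level $i$, and itself has even level $i-1$. So its parent pair was not created as a mismatch in the same stage, because mismatches created in that stage have even level; the parent pair existed before the stage. In an odd stage a new mismatched pair has a mismatched parent pair of even level and itself has odd level. So again its parent pair existed before the stage.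

At the beginning of stage $1$ the only mismatched pair is the pair of roots, of odd level $n$. A mismatch newly created in stage $1$ would need a mismatched parent pair of even level from before the stage, and there is none. So (iii) holds for $\ell=1$. Let $\ell\ge2$ and suppose that (iii) holds after stage $\ell-1$. The parent pair of a new mismatch existed before stage $\ell$, so its level is at least $n-(\ell-1)+1=n-\ell+2$. The new pair then has level at least $n-\ell+1$. The old mismatches satisfy the bound too, so (iii) holds after stage $\ell$.

**Step 5 (the excluded case).** We show that the missing case in Step 3 never occurs. Suppose that in an even stage $\ell\le n$ a new child is added below a mismatched pair of level $1$. This pair was not created in stage $\ell$, since mismatches created in an even stage have even level. So it existed before. Here $\ell\ge2$, so (iii) for stage $\ell-1$ gives $1\ge n-\ell+2$, that is, $\ell\ge n+1$, a contradiction. (The bounds and parities that Steps 4 and 5 use concern pairs created earlier in the play, so the argument applies up to the first moment at which the excluded case could occur, and shows that there is no such moment.)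

**Step 6 (the final position).** We check that truth of $\mu$ is carried from $\mathcal A$ to $\mathcal B$. After stage $n$, $p$ is injective, so it preserves and reflects equality. It also preserves and reflects $E$. It maps root to root and preserves parents, so it preserves $E$. For reflection, suppose $E(p(x),p(y))$. If $p(x)=p(y)$ is the root of $\mathcal B$, then $x=y$ is the root of $\mathcal A$ by injectivity. If $p(x)$ is the parent of $p(y)$, then $y$ is not the root, since $p$ maps root to root. By (i), the parent of $y$ is in $\mathrm{dom}(p)$ and $p$ maps it to the parent of $p(y)$, which is $p(x)$. So $x$ is the parent of $y$ by injectivity.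

In both structures $R(x_1,\dots,x_r)$ holds iff $x_2=\dots=x_r$ and $E(x_1,x_2)$. So $p$ preserves and reflects $R$; and it trivially preserves and reflects all other symbols of $\tau$, which are empty. Finally, let $a\in\mathrm{dom}(p)$ with $a\in S^{\mathcal A}$. Then $a$ is negative of a level in $\{1,\dots,n-1\}$. By (ii) its partner is negative, and by (i) it has the same level, so $p(a)\in S^{\mathcal B}$.

The matrix $\mu$ is built with $\wedge,\vee$ from $\tau$-literals, equality literals and unnegated $Z$-atoms. Each of these that is true of the tuple in $\mathcal A$ is true of the corresponding tuple in $\mathcal B$. The play on $(\mathcal A,S^{\mathcal A})$ followed the winning strategy, so $\mu$ is true in $\mathcal A$ at the end, and hence true in $\mathcal B$. So we have described a winning strategy of the existential player on $(\mathcal B,S^{\mathcal B})$, and $\mathcal B\models\psi(S^{\mathcal B})$. This is the contradiction announced after (6).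

**Step 7 (smaller prefixes).** We derive the second sentence of item 3. Every negative $\Pi_m$- or $\Sigma_m$-formula with $m\le n-1$ is, by padding, equivalent to a negative $\Sigma_n$-formula. So none of them is equivalent to $\varphi_n$. This proves item 3, and with it Theorem A. $\blacksquare$

**Remark.** It is instructive to see where the simulation breaks for a positive $\Sigma_n$-formula, as it must by item 4. There the odd stages are existential. The strategy on $\mathcal A$ can choose a $+$ child of the root in stage $1$, so a mismatch on level $n-1$ arises at once. If the play continues down these mismatches, a mismatch on level $1$ can be present after stage $n-1$. Stage $n$ is existential, and the strategy can choose a child below the $\mathcal A$-node of that pair, while the $\mathcal B$-node has no children.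

## The remaining halves of Theorem B

**Theorem B(a), the "only if" direction.** Let $t\ge3$ and let $\tau$ have a symbol of arity $\ge2$. Take an odd $n\ge t+1$. By items 1 and 2 of Theorem A and padding, $\varphi_n$ is equivalent to an antimonotone $\Pi_t$-formula over $\tau\cup\{Z\}$. By item 3 this formula has no negative $\Pi_t$ equivalent. With the direction proved for unary vocabularies, this completes (a). $\square$

**Theorem B(b), the second sentence.** Let $\tau$ have a symbol of arity $\ge2$ and let $m\ge1$. Take an odd $n\ge3$ with $n\ge m+1$. By items 1 and 2, $\varphi_n$ is an antimonotone Boolean combination of $\Sigma_2$-formulas. By item 3 it has no negative $\Pi_m$ equivalent. With the first sentence, proved above by duality from Fact (iii), this completes (b). $\blacksquare$
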